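# Aggregation with deadlines on trees: no constant competitive ratio, and exact ratios on chains

## Networks, messages, packets and on-line algorithms

**Definition (network).** A *network* is a tree $T=(V,A)$ rooted at a node $s$, the *sink*. Every arc $a=(u,v)$ is directed from a node $u$ to its parent $v$, that is, toward the sink. It has a *transit time* $\tau(a)>0$ and an *energy cost* $c(a)\ge 0$. Every node $v\ne s$ has exactly one outgoing arc $a_v$, and we write $c_v=c(a_v)$. For a node $v$ we write

- $\tau_v$ for the total transit time of the path from $v$ to $s$ (so $\tau_s=0$);
- $\mathrm{sub}(v)$ for the set of nodes whose path to $s$ contains $v$, including $v$ itself;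
- $S_v$ for the sum of $c_u$ over all nodes $u\ne s$ on the path from $v$ to $s$, including $v$.

Note that $u\in\mathrm{sub}(v)$ means the same as "$v$ is on the path from $u$ to $s$".

*Example.* Join a hub $h$ to $s$ by an arc of transit time $1$ and cost $1$. Join two leaves $p,q$ to $h$ by arcs of transit times $1$ and $2$, each of cost $\frac12$. Then $\tau_h=1$, $\tau_p=2$, $\tau_q=3$, $\mathrm{sub}(h)=\{h,p,q\}$, $\mathrm{sub}(p)=\{p\}$, $S_h=1$ and $S_p=S_q=\frac32$.

**Definition (chain).** A *chain* is a network that is a path $u_m,u_{m-1},\dots,u_1,s$ with arcs $(u_i,u_{i-1})$, where $u_0=s$. It has *unit costs* if all $c_{u_i}=1$.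

*Example.* On a unit-cost chain, $\mathrm{sub}(u_i)=\{u_i,\dots,u_m\}$ and $S_{u_i}=i$. Our running example is the unit-cost chain $u_2,u_1,s$ with both transit times equal to $1$, so $\tau_{u_1}=1$ and $\tau_{u_2}=2$.

**Definition (message).** Message $j$ is released at a node $v_j\ne s$ at time $r_j\ge0$ and has *latency* $L_j\ge\tau_{v_j}$. It must reach $s$ by its *due date* $r_j+L_j$. A message is a single item, and an instance has finitely many messages.

*Example.* On the running chain, a message released at $u_2$ at time $0$ with latency $\frac52$ has due date $\frac52$. It travels for $2$ time units, so it may be held for at most $\frac12$ in total.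

**Definition (packets, aggregation, energy).** A node may hold messages, its own or forwarded ones, and send several messages that are present at it to its parent as one *packet*. Sending a packet from $u$ takes time $\tau(a_u)$ and costs node $u$ energy $c_u$, regardless of how many messages it contains. Time is continuous, and a packet arriving at a node at time $t$ may be forwarded at time $t$. A solution is *feasible* if every message meets its due date. *Min Max Energy* asks to minimize the maximum over all nodes of the total energy spent by the node. *Min Sum Energy* asks to minimize the total energy spent by all nodes. The optimal off-line cost is written $\mathrm{OPT}$.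

*Example.* On the running chain, release one message at $u_2$ at time $0$ and one at $u_1$ at time $1$. If $u_2$ sends at time $0$, its packet arrives at $u_1$ at time $1$, and $u_1$ can send both messages as one packet at time $1$. The maximum is $1$ and the sum is $2$. If the two messages travel separately, $u_1$ sends twice: the maximum is $2$ and the sum is $3$.

**Definition (on-line centralized algorithm, competitive ratio).** The algorithm knows the network in advance, with all transit times and costs. Message $j$ (its node, release time and due date) becomes known at time $r_j$. Before that the algorithm knows nothing about it, not even how many messages will still come. At every instant the algorithm knows which messages are present at which nodes, and it decides when each node sends. Releases and arrivals at time $t$ are known when the sending decisions for time $t$ are made. Algorithms are deterministic. An algorithm is *$\rho$-competitive* if on every instance its cost is at most $\rho\cdot\mathrm{OPT}$. An algorithm that misses a due date is not competitive.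

*Example.* In the previous example, the algorithm must decide at time $0$ whether $u_2$ sends, without knowing that a message will appear at $u_1$. If it ends up with total cost $3$ where $\mathrm{OPT}=2$, it is not $\rho$-competitive for Min Sum Energy for any $\rho<\frac32$.

## Constant competitiveness on trees

We can now pose the question, which comes from "Latency Constrained Aggregation In Sensor Networks". *For Min Max Energy, and separately for Min Sum Energy: is there a deterministic on-line centralized algorithm on general trees, with arbitrary transit times, costs, release times and latencies, whose competitive ratio is bounded by a constant independent of the instance?*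

These facts are recorded with the question. No on-line algorithm can be better than $2$-competitive. For Min Max Energy this is shown on the unit-cost chain $u_2,u_1,s$. For Min Sum Energy, for every $m\ge1$ there are instances on the unit-cost chain $u_m,\dots,u_1,s$ on which no on-line algorithm has ratio less than $2-\frac1m$. On a chain where all messages have equal latencies there is a $2$-competitive algorithm, and no algorithm can be better than $\sqrt2$-competitive.

The answer to the question is no, for both objectives.

**Theorem 1.** *Let $m\ge1$ and consider any chain $u_m,\dots,u_1,s$ with unit costs and arbitrary positive transit times. No deterministic on-line algorithm has competitive ratio smaller than $m$ for Min Max Energy, or smaller than $\frac{m+1}{2}$ for Min Sum Energy. Hence for neither objective does an algorithm exist whose competitive ratio is bounded by a constant.*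

Both bounds are exactly tight. A second theorem, stated once its constants are defined, gives the exact optimal ratio on every chain, and on every tree in which the nodes of positive cost have pairwise distinct $\tau_v$.

## Normalized time

Transit times clutter every comparison between two nodes. A change of clock removes them.

**Definition (normalized time, window).** An event at node $v$ at real time $t$ has *normalized time* $t+\tau_v$. Message $j$ has the *window* $[\rho_j,d_j]$, where $\rho_j=r_j+\tau_{v_j}$ is the normalized time of its release and $d_j=r_j+L_j\ge\rho_j$ is its due date.

*Example.* On the running chain, the message released at $u_2$ at time $0$ with latency $\frac52$ has window $[2,\frac52]$. A message released at $u_1$ at real time $1$ with due date $\frac{17}8$ has window $[2,\frac{17}8]$. Both windows start at normalized time $2$, but this instant is real time $0$ at $u_2$ and real time $1$ at $u_1$.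

Travel takes no normalized time. A packet leaving $u$ for its parent $v$ at normalized time $y$ leaves at real time $y-\tau_u$, so it arrives at real time $y-\tau_u+\tau(a_u)=y-\tau_v$. That is normalized time $y$ at $v$. Two consequences carry the whole lecture.

**Fact (1).** *In any feasible solution, message $j$ leaves the nodes on its path to $s$ at nondecreasing normalized times, all in $[\rho_j,d_j]$.*

Indeed, it appears at $v_j$ at normalized time $\rho_j$, crossing an arc does not change normalized time, and waiting only increases it. If it leaves $v$ at normalized time $y$, it reaches $s$ no earlier than normalized time $y$. At $s$ normalized and real time agree, so $y\le d_j$.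

**Fact (2).** *If $z\in[\rho_j,d_j]$ for every $j$ in a set of messages, the whole set can be delivered with one packet per node: every node that is on the path to $s$ of some message of the set sends exactly once, at normalized time $z$.*

Indeed, at normalized time $z$ each message of the set has already been released, since $\rho_j\le z$. A packet sent by a child at normalized time $z$ arrives at its parent at normalized time $z$ and may be forwarded at that instant. Everything reaches $s$ at time $z\le d_j$.

One more observation will be decisive. Normalized time $y$ occurs at node $u$ at real time $y-\tau_u$. Hence *nodes far from the sink live through a given normalized time earlier in real time than near nodes.*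

## Chains with one and two non-sink nodes

**One node.** On the chain $u_1,s$, let $u_1$ wait until the smallest due date among the held messages is reached (in normalized time), and then send everything it holds. Call the message whose due date caused the sending the *trigger*. The trigger of packet $k+1$ was not yet present when packet $k$ left, so its window starts after that moment. Hence the trigger windows are pairwise disjoint. By (1) any feasible solution sends a packet in each of them, so waiting is optimal. The ratio is $1$.

**Two nodes.** Take the running chain, with $\tau_{u_1}=1$ and $\tau_{u_2}=2$. Release a message at $u_2$ with window $[2,\frac52]$ (real time $0$, due date $\frac52$), and watch whether it leaves $u_2$ before normalized time $\frac94$, which is real time $\frac14$.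

*It leaves at some $y<\frac94$.* Release a second message at $u_2$ with window $[x,\frac52]$, $x=\frac12(y+\frac94)>y$. The first message is gone, so $u_2$ sends at least $2$ packets, and $u_1$ sends at least $1$. Both windows contain $x$, so by (2) off-line one packet per node suffices.

*It does not.* Then by (1) it leaves $u_2$ and later $u_1$ at normalized times at least $\frac94$. At real time $1$, which is after real time $\frac14$, release a message at $u_1$ with window $[2,\frac{17}8]$ (latency $\frac98\ge1$). It leaves $u_1$ by normalized time $\frac{17}8<\frac94$, so $u_1$ sends at least $2$ packets, and $u_2$ at least $1$. Both windows contain $2$, so by (2) off-line one packet per node suffices.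

In both cases the algorithm has maximum at least $2$ and sum at least $3$, against $1$ and $2$. This gives the ratios $2$ and $\frac32$ of Theorem 1 for $m=2$. In the second case, note what the adversary knew: by real time $1$ the algorithm had already declined to send the far message at normalized time $2$, and only then did the near message appear.

## Two pure strategies, and the wrong order of attack

**Waiting fails on long chains.** Extend the rule that was optimal for $m=1$: each $u_i$ holds the messages released at it until the smallest due date among them, then sends, and later nodes forward at once. On the unit-cost chain with $m$ nodes, choose $A\ge\tau_{u_m}$ and $A<d_1<d_2<\dots<d_m$, and release at each $u_i$ one message with window $[A,d_i]$. Then $u_i$ sends its message at $d_i$, and $u_1$ sends $m$ packets, at the distinct normalized times $d_1,\dots,d_m$. All windows contain $A$, so off-line one packet per node suffices. Letting passing packets take along held messages does not help: when the message of $u_i$ passes at $d_i$, the messages of $u_{i-1},\dots,u_1$ have already left.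

This instance is harmless for an algorithm that sends everything at once. **Hurrying fails** too: for $A\le x_1<\dots<x_N<b$, release at one node messages with windows $[x_k,b]$. The node then sends $N$ packets, while by (2) with $z=x_N$ one per node suffices.

So a fixed instance of one of these two kinds defeats only one kind of behavior. A lower bound against all algorithms has to punish hurrying and waiting with the same adaptive strategy. The two-node case suggests how: question one node after another, repeat the question if the answer is "early", and pass to the next node with an earlier due date if the answer is "late".

**In which order?** Suppose we question a near node $w$ first, observe it until normalized time $\theta$, and then go to a farther node $w'$, $\tau_{w'}>\tau_w$. The observation ends at real time $\theta-\tau_w$. A message released at $w'$ at or after that time has a window starting at or after $\theta-\tau_w+\tau_{w'}>\theta$. In the two-node case the second window had to lie *before* $\theta$, so that the late packet could not be shared; here this is impossible. If the new window starts inside the old one, a message that $w$ is still holding may wait for the new message and travel with it. If it starts after the old one ends, the two messages have no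 common instant, and the cheap off-line solution is lost.

Questioning far nodes first works. If all windows lie in an interval shorter than every gap between the values $\tau_w$, the far node has lived through the whole interval, in real time, before the nearer node enters it.

## One round of the adversary

Let $W$ be a nonempty set of non-sink nodes with pairwise distinct values $\tau_w$. Let $\overline W$ be the set of all non-sink nodes on paths from nodes of $W$ to $s$. (On a chain, $W=\{u_3\}$ gives $\overline W=\{u_1,u_2,u_3\}$.) Order $W=\{w_1,\dots,w_q\}$ with $\tau_{w_1}>\dots>\tau_{w_q}$, and fix $\delta>0$ with $\delta<\tau_{w_i}-\tau_{w_{i+1}}$ for all $i<q$. Let $\tau_{\max}$ be the maximum of $\tau_v$ over all nodes.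

**Lemma (one round).** *Let $N\ge1$ be an integer and $A\ge\tau_{\max}$. Against any deterministic algorithm that meets all due dates, the adversary can release messages at nodes of $W$, all with windows inside $[A,A+\delta]$, such that:*

*(a) all these messages can be delivered off-line with exactly one packet per node of $\overline W$;*

*(b) there is a partition $W=E\cup F$ such that, at normalized times in $[A,A+\delta]$, every node $v$ sends at least*
$$N\cdot\mathbf 1[v\in E]+|F\cap\mathrm{sub}(v)|$$
*packets.*

Here "the adversary" is a figure of speech. What a deterministic on-line algorithm does up to real time $t$ depends only on the messages released up to $t$. So we may build the instance in the order of real time, choosing each release after looking at the algorithm's earlier behavior. The result is one fixed finite instance, on which the algorithm behaves exactly as observed.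

**Step 1: the stages.** This step defines the releases. There are stages $i=1,\dots,q$. Stage $i$ takes place at $w=w_i$ with a current interval $[a_i,b_i]$, $a_i<b_i$; initially $[a_1,b_1]=[A,A+\delta]$. Let $\theta_i=\frac12(a_i+b_i)$ and $x_1=a_i$. For $k=1,2,\dots$ release a message at $w$ with window $[x_k,b_i]$, that is, at real time $x_k-\tau_w$ with due date $b_i$. Let $y_k\ge x_k$ be the normalized time at which the algorithm sends this message from $w$.

- If $y_k<\theta_i$ and $k<N$, set $x_{k+1}=\frac12(y_k+\theta_i)\in(y_k,\theta_i)$ and continue with $k+1$.
- If $y_k<\theta_i$ and $k=N$, stop. The stage is *early*, and $w_i$ is put into $E$. Set $a_{i+1}=\frac12(y_N+\theta_i)$.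
- If message $k$ has not been sent from $w$ before normalized time $\theta_i$, stop. The stage is *late*, and $w_i$ is put into $F$. Set $a_{i+1}=x_k$.

In both stopping cases set $b_{i+1}=\frac12(a_{i+1}+\theta_i)$. (The numbers $x_k,y_k$ belong to stage $i$; each stage starts afresh with its own.)

**Step 2: the intervals are nested and end before the thresholds.** We show
$$a_i\le a_{i+1}<b_{i+1}<\theta_i<b_i.\tag{3}$$
We have $\theta_i<b_i$ because $a_i<b_i$. All $x_k$ satisfy $a_i\le x_k<\theta_i$: this holds for $x_1=a_i$, and $x_{k+1}$ lies strictly between $y_k\ge x_k$ and $\theta_i$. In an early stage $a_{i+1}$ lies strictly between $y_N\ge a_i$ and $\theta_i$; in a late stage $a_{i+1}=x_k\in[a_i,\theta_i)$. So $a_i\le a_{i+1}<\theta_i$, and $b_{i+1}$, the midpoint of $a_{i+1}$ and $\theta_i$, lies strictly between them. This proves (3). In particular the next interval is again nondegenerate, and $A\le a_i<b_i\le A+\delta$ for all $i$.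

**Step 3: the adversary is legal.** This step checks that each release depends only on the past, and that the messages are admissible. Within stage $i$, message $k+1$ is released at normalized time $x_{k+1}>y_k$ at the same node, after the event it depends on. Between stages, stage $i$ uses only real times at most $\theta_i-\tau_{w_i}$, and
$$\theta_i-\tau_{w_i}<b_i-\tau_{w_i}\le A+\delta-\tau_{w_i}<A-\tau_{w_{i+1}}\le a_{i+1}-\tau_{w_{i+1}}.$$
The third inequality is the choice $\delta<\tau_{w_i}-\tau_{w_{i+1}}$, and the last quantity is the real time at which stage $i+1$ starts. So the stages follow one another in real time. Release times are $x_k-\tau_w\ge A-\tau_{\max}\ge0$, and latencies are $L_j=b_i-(x_k-\tau_w)=b_i-x_k+\tau_w\ge\tau_w$. The windows $[x_k,b_i]$ lie in $[A,A+\delta]$, and each stage releases at most $N$ messages.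

**Step 4: part (a).** This step finds an instant common to all windows. A message of stage $i$ has window $[x_k,b_i]$ with $x_k\le a_{i+1}$. In a late stage this is so because $a_{i+1}$ is the last and largest of the $x_k$. In an early stage it is so because $x_k\le x_N\le y_N<a_{i+1}$. By (3), $a_{i+1}\le a_{q+1}<b_{q+1}<b_i$. So $[a_{q+1},b_{q+1}]$ is contained in every window. Apply (2) with $z=a_{q+1}$. Every node of $W$ received at least one message, so the nodes that send are exactly those of $\overline W$, each once.

**Step 5: which packets are charged.** This step associates packets of the algorithm with stages.

*Early stage $i$.* Charge the $N$ packets that $w_i$ sends at normalized times $y_1<\dots<y_N$, all in $[a_i,\theta_i)$. They are distinct because message $k+1$ is released strictly after message $k$ has left: $y_{k+1}\ge x_{k+1}>y_k$.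

*Late stage $i$.* Its last message leaves $w_i$ at a normalized time at least $\theta_i$ and has due date $b_i$. By (1) it leaves every non-sink node on the path from $w_i$ to $s$ at a normalized time in $[\theta_i,b_i]$. For each such node $v$, that is, each $v\neq s$ with $w_i\in\mathrm{sub}(v)$, charge the packet in which it leaves $v$.

All charged packets are sent at normalized times in $[A,A+\delta]$.

**Step 6: no packet is charged twice.** Within one stage the charged packets are distinct: for an early stage by Step 5, for a late stage because they belong to different nodes. Now compare two stages.

*Both late, $i<i'$.* They are charged at times in $[\theta_i,b_i]$ and $[\theta_{i'},b_{i'}]$. By (3), $b_{i'}\le b_{i+1}<\theta_i$, so these intervals are disjoint.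

*Both early.* They charge packets of different nodes.

*Stage $i$ early, stage $i'$ late, $i'<i$.* Stage $i'$ is charged at times at least $\theta_{i'}>b_{i'+1}\ge b_i$. Stage $i$ is charged at times less than $\theta_i<b_i$.

*Stage $i$ early, stage $i'$ late, $i'>i$.* Stage $i'$ charges only nodes on the path from $w_{i'}$ to $s$. Since $\tau$ decreases along this path, they have $\tau$-value at most $\tau_{w_{i'}}<\tau_{w_i}$, so $w_i$ is not among them. Stage $i$ charges only $w_i$.

**Step 7: part (b).** Count the charged packets at a node $v$. If $v\in E$, the stage of $v$ contributes $N$. Each late stage $w_i\in F\cap\mathrm{sub}(v)$ contributes one. By Step 6 these are all different packets. $\square$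

The order "far first" is used twice: in Step 3 for causality, and in the last case of Step 6.

## Unbounded ratios on unit-cost chains

*Proof of Theorem 1.* Fix an algorithm. If it misses a due date on some instance it is not competitive, so assume it meets all due dates. On a chain all $\tau_{u_i}$ are distinct. Apply the Lemma with $W=\{u_1,\dots,u_m\}$, $N=m$, $A=\tau_{\max}$.

**Step 1: the optimum.** By (a) one packet per node suffices, so the optimum is at most $1$ for Min Max Energy and at most $m$ for Min Sum Energy.

**Step 2: Min Max Energy.** We exhibit a node with $m$ packets. If $E\ne\emptyset$, some node sends at least $N=m$ packets. If $E=\emptyset$, then $F=W=\mathrm{sub}(u_1)$, so $u_1$ sends at least $m$ packets. In both cases the algorithm's cost is at least $m$, and the ratio is at least $m$.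

**Step 3: Min Sum Energy.** We add (b) over all nodes. The node $u_i$ lies in $\mathrm{sub}(v)$ for exactly $i$ nodes $v$, namely $u_1,\dots,u_i$. So the algorithm sends at least
$$m|E|+\sum_v|F\cap\mathrm{sub}(v)|=m|E|+\sum_{u_i\in F}i\ \ge\ \sum_{i=1}^m i=\frac{m(m+1)}2$$
packets, since each $u_i\in E$ contributes $m\ge i$. Dividing by $m$ gives the ratio $\frac{m+1}2$.

Letting $m\to\infty$ excludes every constant. $\blacksquare$

There is no conflict with the $2$-competitive algorithm for chains with equal latencies. For $m\ge2$ the latencies used here are never all equal: those of stage $i$ are $b_i-x_k+\tau_{w_i}\ge\tau_{w_i}>\tau_{w_{i+1}}+\delta$, while those of stage $i+1$ are at most $\tau_{w_{i+1}}+\delta$.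

## The constants $R_\Sigma$ and $R_{\max}$

The Lemma allows any $W$ with distinct $\tau$-values, and rounds with different sets can be run one after the other. What is the best the adversary can do with costs $c_v$? For Min Sum, when all stages of a round are late, the algorithm pays $\sum_{u\in W}S_u$ while off-line pays at most $c(\overline W)$, the total cost of the nodes in $\overline W$. For Min Max, suppose off-line has a budget $Q$ at every node. Then node $u$ can be questioned in about $Q/M_u$ rounds, where $M_u$ is the largest cost on its path, and every node below it toward the sink pays for each of these rounds. This motivates the following constants.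

**Definition (closed sets, $R_\Sigma$, $R_{\max}$).** Let $P=\{v\ne s:c_v>0\}$ and assume $P\ne\emptyset$ (otherwise all costs are $0$). A set $U\subseteq P$ is *closed* if every node of $P$ on the path from a node of $U$ to $s$ is in $U$. Let $c(U)=\sum_{u\in U}c_u$. For $u\in P$ let $M_u=\max\{c_v:v\ne s\text{ on the path from }u\text{ to }s\}>0$. Define
$$R_\Sigma(T)=\max_{\emptyset\ne U\subseteq P\text{ closed}}\frac{\sum_{u\in U}S_u}{c(U)},\qquad R_{\max}(T)=\max_{v\in P}\ \sum_{u\in\mathrm{sub}(v)\cap P}\frac{c_v}{M_u}.$$

*Example.* Take the hub network of the first section, with $c_h=1$ and $c_p=c_q=\frac12$. The nonempty closed sets are $\{h\}$, $\{h,p\}$, $\{h,q\}$ and $\{h,p,q\}$. Their quotients are $1$, $\frac{5/2}{3/2}=\frac53$, $\frac53$ and $\frac{1+3/2+3/2}{2}=2$, so $R_\Sigma=2$. All $M_u$ equal $1$. The hub gives the sum $3$ and each leaf gives $\frac12$, so $R_{\max}=3$.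

*Example with a zero cost.* On the chain $u_2,u_1,s$ with $c_{u_1}=0$, $c_{u_2}=1$ we have $P=\{u_2\}$. The set $U=\{u_2\}$ is closed although $\overline U=\{u_1,u_2\}$. Here $R_\Sigma=R_{\max}=1$.

**Theorem 2.** *(i) On every tree there is a single on-line algorithm that is $R_\Sigma(T)$-competitive for Min Sum Energy and $R_{\max}(T)$-competitive for Min Max Energy. It is even distributed: each node uses only local information and the tree data.*

*(ii) If the values $\tau_u$, $u\in P$, are pairwise distinct (in particular on every chain), no deterministic on-line algorithm has a smaller ratio, for either objective. This remains true if an additive constant (depending on $T$) is allowed in the definition of competitiveness.*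

## Waiting at the first positive-cost node: proof of Theorem 2(i)

**Step 1: the algorithm.** It is the waiting rule of the one-node case, made to ignore free nodes. Nodes outside $P$ forward everything immediately, at no cost. So message $j$ reaches the first node of $P$ on its path (or $s$, if there is none) at normalized time $\rho_j$. If this first node is $u\in P$ (possibly $u=v_j$), call $j$ an *own* message of $u$. Node $u\in P$ holds its own messages. When normalized time at $u$ equals the smallest due date $d$ among the own messages held, $u$ sends all own messages it holds, including those appearing at that instant, as one packet. All later nodes forward this packet immediately.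

Node $u$ needs only its clock, $\tau_u$, the messages present at it, and the tree data, from which it can tell by a message's release node whether the message is its own.

**Step 2: feasibility.** We check due dates. A message with no node of $P$ on its path reaches $s$ at time $\rho_j\le d_j$. An own message of $u$ arrives at $u$ at normalized time $\rho_j\le d_j$. Hence no held due date is ever passed without $u$ sending. A packet sent at normalized time $d$ reaches $s$ at time $d$, and no message in it has a due date earlier than $d$.

**Step 3: disjoint trigger windows.** This step produces a lower bound for every feasible solution. Let $g_u$ be the number of packets created by $u\in P$, sent at normalized times $d^1<d^2<\dots<d^{g_u}$. (The times are distinct, since all own messages present at an instant go together.) Each $d^k$ is the due date of a *trigger* message in packet $k$. The trigger of packet $k+1$ was not at $u$ at normalized time $d^k$, or it would have been sent by then. So its window starts after $d^k$, and it ends at $d^{k+1}$. Hence the $g_u$ trigger windows are pairwise disjoint. Each trigger passes through every $v\ne s$ on the path from $u$ to $s$, and by (1) it leaves $v$ inside its window. Therefore, in any feasible solution,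
$$\text{every } v\ne s \text{ with } u\in\mathrm{sub}(v)\text{ sends at least } g_u \text{ packets.}\tag{4}$$
In particular $v\in P$ sends at least $G_v:=\max_{u\in\mathrm{sub}(v)\cap P}g_u$ packets.

**Step 4: the algorithm's packets.** This step bounds the algorithm from above. A message that passes through $v\in P$ has its first node of $P$ at $v$ or before $v$, so it is an own message of some $u\in\mathrm{sub}(v)\cap P$. Thus every packet sent by $v$ was created by such a $u$ (possibly $v$ itself), and
$$v\in P\text{ sends at most }\sum_{u\in\mathrm{sub}(v)\cap P}g_u\text{ packets.}\tag{5}$$

**Step 5: Min Sum Energy.** We compare (5) with (4) by slicing into closed sets. Multiply (5) by $c_v$ and sum over $v\in P$. A given $u$ is counted with the total weight of the nodes on its path, which is $S_u$. So $\mathrm{ALG}\le\sum_{u\in P}g_uS_u$. Moreover $g_u\le G_u$. For $t\ge1$ let $U_t=\{v\in P:G_v\ge t\}$. This set is closed: if $v\in U_t$ and $v'\in P$ is on the path from $v$ to $s$, then $\mathrm{sub}(v)\subseteq\mathrm{sub}(v')$, so $G_{v'}\ge G_v\ge t$. Since $G_u$ is the number of $t\ge1$ with $u\in U_t$, and by the definition of $R_\Sigma$ applied to the nonempty sets $U_t$,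
$$\mathrm{ALG}\le\sum_{u\in P}G_uS_u=\sum_{t\ge1}\sum_{u\in U_t}S_u\le R_\Sigma\sum_{t\ge1}c(U_t)=R_\Sigma\sum_{v\in P}c_vG_v\le R_\Sigma\,\mathrm{OPT}.$$
The last inequality is (4).

**Step 6: Min Max Energy.** Here we bound each $g_u$ by the optimum. By (4), $\mathrm{OPT}\ge c_vg_u$ for every $u\in P$ and every $v\ne s$ on the path from $u$ to $s$. Taking the most expensive such $v$ gives $g_u\le\mathrm{OPT}/M_u$. By (5), node $v\in P$ spends at most
$$c_v\sum_{u\in\mathrm{sub}(v)\cap P}g_u\le\mathrm{OPT}\sum_{u\in\mathrm{sub}(v)\cap P}\frac{c_v}{M_u}\le R_{\max}\,\mathrm{OPT},$$
and nodes outside $P$ spend nothing. This proves (i).

## Many rounds of the adversary: proof of Theorem 2(ii)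

Again we may assume that the algorithm meets all due dates. Write $c_{\min}=\min_{v\in P}c_v$, $c_{\max}=\max_{v\in P}c_v$ and $n=|P|$. All sets $W$ used below are nonempty subsets of $P$, so their $\tau$-values are distinct. Fix one $\delta>0$ smaller than all differences $|\tau_u-\tau_{u'}|$ with $u\ne u'$ in $P$.

**Step 1: rounds can be concatenated.** Run rounds of the Lemma with sets $W_1,W_2,\dots$ at starts $A_1\ge\tau_{\max}$ and $A_{t+1}>A_t+\delta+\tau_{\max}$. All due dates of round $t$ are at most $A_t+\delta$, so round $t$ ends by real time $A_t+\delta$. Round $t+1$ begins no earlier than $A_{t+1}-\tau_{\max}>A_t+\delta$. So round $t+1$ may be played against the algorithm with its history from earlier rounds; the proof of the Lemma did not use that the history is empty. The normalized intervals $[A_t,A_t+\delta]$ are disjoint, so packets counted in (b) for different rounds are different, and the lower bounds add up. Off-line, performing the solutions (a) one after another, node $v$ needs at most $|\{t:v\in\overline{W_t}\}|$ packets.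

**Step 2: Min Sum Energy.** We repeat the worst closed set. Let $U$ attain $R_\Sigma$. Run $K$ rounds with $W_t=U$ and an integer $N\ge\max_{u\in U}S_u/c_{\min}$. Since $U$ is closed, $\overline U\setminus U$ contains only zero-cost nodes, so $\mathrm{OPT}\le Kc(U)$. By (b), each round, with its own partition $U=E\cup F$, costs the algorithm at least
$$\sum_{e\in E}Nc_e+\sum_vc_v|F\cap\mathrm{sub}(v)|=\sum_{e\in E}Nc_e+\sum_{f\in F}S_f\ge\sum_{u\in U}S_u.$$
The equality holds because $f$ is counted once for each $v\neq s$ on its path, with weight $c_v$. The inequality holds because $Nc_e\ge Nc_{\min}\ge S_e$. So $\mathrm{ALG}\ge K\sum_{u\in U}S_u=Kc(U)R_\Sigma$. If $\mathrm{ALG}\le\rho\,\mathrm{OPT}+\beta$ always holds, then $Kc(U)R_\Sigma\le\rho Kc(U)+\beta$. Dividing by $Kc(U)>0$ and letting $K\to\infty$ gives $\rho\ge R_\Sigma$.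

**Step 3: the rounds for Min Max Energy.** We question each node as often as an off-line budget $Q$ per node permits. Let $Q\ge c_{\max}$ and $g_u=\lfloor Q/M_u\rfloor$ for $u\in P$. (In this proof $g_u$ denotes this number.) Since $M_u\le c_{\max}\le Q$, we have $g_u\ge1$. Let $W_t=\{u\in P:g_u\ge t\}$ for $t=1,\dots,\max_ug_u$. These sets are nonempty. They are closed, because $M_u$ does not decrease when moving away from the sink, so $g_u$ does not decrease when moving toward it. Run one round for each $W_t$, with an integer $N\ge nQ/c_{\min}$ (and $N\ge1$).

**Step 4: the optimum is at most $Q$.** Since $W_t$ is closed, a node $v\in P$ lies in $\overline{W_t}$ if and only if $v\in W_t$, that is, $t\le g_v$. So off-line $v$ sends at most $g_v$ packets and spends at most $c_vg_v\le c_vQ/M_v\le Q$, because $c_v\le M_v$. Zero-cost nodes spend nothing.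

**Step 5: the algorithm's cost.** We show
$$\mathrm{ALG}\ge R_{\max}Q-nc_{\max}.\tag{6}$$
If some stage of some round is early, its node sends at least $N$ packets, so $\mathrm{ALG}\ge Nc_{\min}\ge nQ$. For $u\in\mathrm{sub}(v)$ we have $c_v\le M_u$, so each of the at most $n$ terms in the sum defining $R_{\max}$ is at most $1$, and $R_{\max}\le n$. Hence $\mathrm{ALG}\ge R_{\max}Q$. Otherwise all stages are late, $F=W_t$ in round $t$, and the node $v$ attaining $R_{\max}$ sends at least $\sum_t|W_t\cap\mathrm{sub}(v)|=\sum_{u\in\mathrm{sub}(v)\cap P}g_u$ packets. Therefore
$$\mathrm{ALG}\ge c_v\sum_{u\in\mathrm{sub}(v)\cap P}g_u\ge c_v\sum_{u\in\mathrm{sub}(v)\cap P}\Big(\frac Q{M_u}-1\Big)\ge R_{\max}Q-nc_{\max}.$$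

**Step 6: conclusion.** If $\mathrm{ALG}\le\rho\,\mathrm{OPT}+\beta$ always holds, then $R_{\max}Q-nc_{\max}\le\rho Q+\beta$ for all large $Q$. Dividing by $Q$ and letting $Q\to\infty$ gives $\rho\ge R_{\max}$. The statement without additive constant is the case $\beta=0$. $\blacksquare$

## Values of the optimal ratio, and ties

**Corollary 1 (unit-cost chains).** *On the unit-cost chain with $m$ non-sink nodes and any positive transit times, the optimal deterministic ratios are exactly $m$ for Min Max Energy and $\frac{m+1}2$ for Min Sum Energy.*

*Proof.* All $M_u=1$, so $R_{\max}=\max_v|\mathrm{sub}(v)|=m$. The nonempty closed sets are $\{u_1,\dots,u_k\}$, and $S_{u_i}=i$, so $R_\Sigma=\max_k\frac{k(k+1)/2}{k}=\frac{m+1}2$. Apply Theorem 2. $\square$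

**Corollary 2 (trees with $n$ non-sink nodes).** *Over all trees with $n$ non-sink nodes, the best ratio that can be guaranteed is exactly $n$, for both objectives.*

*Proof.* Upper bound: if $P=\emptyset$ all costs are $0$. Otherwise $R_{\max}\le|P|\le n$ because $c_v\le M_u$ for $u\in\mathrm{sub}(v)$. For closed $U$, the nodes of positive cost on the path from $u\in U$ lie in $U$. Summing their costs and exchanging the sums gives
$$\sum_{u\in U}S_u=\sum_{v\in U}c_v\,|\mathrm{sub}(v)\cap U|\le n\,c(U),$$
so $R_\Sigma\le n$. Now use Theorem 2(i). Lower bound: for Min Max Energy use the unit-cost chain. For Min Sum Energy take the chain with $c_{u_1}=1$ and $c_{u_i}=\varepsilon>0$ for $i\ge2$. There $S_{u_i}=1+(i-1)\varepsilon$, and the set of all nodes is closed, so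
$$R_\Sigma\ge\frac{\sum_{i=1}^n(1+(i-1)\varepsilon)}{1+(n-1)\varepsilon}\longrightarrow n\qquad(\varepsilon\to0),$$
and Theorem 2(ii) applies. $\square$

**Corollary 3 (no bound in terms of depth).** *Join a hub to $s$ and $n$ leaves to the hub, with distinct $\tau$-values; the depth is $2$. With unit costs $R_{\max}=n+1$. With hub cost $1$ and leaf costs $\frac1n$, $R_\Sigma\ge\frac{n+2}2$. With unit costs on any tree, however, $R_\Sigma$ is the maximum average depth over nonempty closed sets, hence at most the depth of the tree.*

*Proof.* With unit costs all $M_u=1$, and the hub $h$ has $|\mathrm{sub}(h)|=n+1$. In the second case the set of all nodes is closed, has cost $1+n\cdot\frac1n=2$, and $\sum_uS_u=1+n(1+\frac1n)=n+2$. With unit costs $S_u$ is the depth of $u$ and $c(U)=|U|$. $\square$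

**Corollary 4.** *Whenever the $\tau_u$, $u\in P$, are distinct, centralized information is worthless in the worst case: the distributed algorithm of Theorem 2(i) attains the optimal deterministic ratio for both objectives simultaneously.*

*Proof.* This is (i) together with (ii). $\square$

**Remark (ties).** Suppose $\tau_u=\tau_{u'}$ for two different nodes of positive cost. Part (i) still holds, since its proof never compares $\tau$-values. The Lemma still gives lower bounds, using any $W$ with distinct $\tau$-values. But a set $W$ containing both $u$ and $u'$ is excluded, because no $\delta>0$ is smaller than $\tau_u-\tau_{u'}=0$, and the chain of inequalities in Step 3 of the Lemma breaks. The exact ratio is not claimed in that case.
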